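# Maximal polarization of $d+1$ points and the regular simplex

## 1. A quadratic potential, settled by averaging

Put $N$ lamps on the unit sphere $S^{d-1}\subset\mathbb R^d$, where $d\ge 2$. A lamp at $x$ gives a point $y$ of the sphere the amount of light $f(|y-x|^2)$, which decreases with the distance. Somewhere on the sphere is a darkest point. How should the lamps be placed so that the darkest point is as bright as possible? With $N=d+1$ lamps there is one natural candidate, the regular simplex. These notes decide when it is the right answer.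

**Definition (polarization).** Let $f:[0,4]\to[0,\infty]$. For $\omega_N=(x_1,\dots,x_N)\in(S^{d-1})^N$ and $y\in S^{d-1}$ put
$$U^f(\omega_N;y)=\sum_{j=1}^N f(|y-x_j|^2),\qquad M_f(\omega_N;S^{d-1})=\inf_{y\in S^{d-1}}U^f(\omega_N;y).$$
The number $M_f(\omega_N;S^{d-1})$, often shortened to $M_f(\omega_N)$, is the *polarization* of $\omega_N$. Put $M_f(S^{d-1},N)=\sup_{\omega_N}M_f(\omega_N;S^{d-1})$. A configuration is *optimal* if it attains this supremum.

Throughout, $n=d+1$, and $v_1,\dots,v_n\in S^{d-1}$ are the vertices of a regular simplex, that is, $\langle v_i,v_j\rangle=-\frac1d$ for $i\ne j$. All regular simplices are images of one another under orthogonal maps, so they all have the same polarization. We use the following identities constantly, for $z\in\mathbb R^d$: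
$$\sum_l v_l=0,\qquad \sum_l\langle z,v_l\rangle v_l=\tfrac nd\,z,\qquad \sum_l\langle z,v_l\rangle^2=\tfrac nd|z|^2. \tag{1}$$
To see the first, compute $|\sum v_l|^2=n-n(n-1)\frac1d=0$. For the second, let $Tz=\sum_l\langle z,v_l\rangle v_l$. Then $Tv_k=v_k-\frac1d\sum_{l\ne k}v_l=v_k+\frac1dv_k=\frac nd v_k$. The Gram matrix of the $v_l$ is $\frac nd I-\frac1dJ$, with $J$ the all-ones matrix. It has eigenvalue $\frac nd$ on the $d$-dimensional space $\mathbf 1^\perp$, so its rank is $d$ and the $v_l$ span $\mathbb R^d$. Hence $T=\frac nd I$. The third identity is the inner product of the second with $z$.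

Now take the potential $f(r)=(3-\frac r2)^2$. On $[0,4]$ it is decreasing and strictly convex. Since $|y-x|^2=2-2\langle x,y\rangle$, we have $f(|y-x|^2)=(\langle x,y\rangle+2)^2$. Two values for $d=2$: if all three lamps sit at the same $x$, then $y=-x$ receives $3\cdot1=3$. For the regular triangle, (1) gives $U^f=\frac32+0+12=13.5$ at every $y$.

**Proposition 1.** Let $f(r)=(3-\frac r2)^2$. Then $M_f(\omega_n)\le\frac nd+4n$ for all $\omega_n\in(S^{d-1})^n$, with equality if and only if $\omega_n$ is a regular simplex.

*Proof.* Expand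
$$U^f(\omega_n;y)=\sum_j\langle y,x_j\rangle^2+4\Big\langle y,\sum_jx_j\Big\rangle+4n .$$
Average over $y$ with the uniform probability measure $\sigma$. We have $\int y\,d\sigma=0$. The integral $\int\langle y,x\rangle^2d\sigma$ is the same for all unit vectors $x$ and sums to $1$ over an orthonormal basis, so it equals $\frac1d$. Thus the average of $U^f$ is $\frac nd+4n$. The minimum is at most the average, and equality holds only if $U^f$ is constant in $y$. For a regular simplex it is constant, by (1).

Conversely, suppose that $U^f$ is constant. Comparing $y$ with $-y$ gives $\sum x_j=0$. Then $\sum_j\langle y,x_j\rangle^2=\frac nd$ for all unit $y$. If $X$ is the $d\times n$ matrix with columns $x_j$, this says $XX^{T}=\frac nd I$. So $\frac dnX^TX$ is an orthogonal projection of rank $d=n-1$ which kills $\mathbf 1$. Therefore $X^TX=\frac nd(I-\frac1nJ)$, and all off-diagonal inner products are $-\frac1d$. $\square$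

What changes for a general potential? Averaging still gives an upper bound, and the bound is still the same number for every configuration. But the simplex reaches it only if its own potential is constant on the sphere. Otherwise the minimum of that potential lies strictly below the average, and the averaging bound compares nothing. We then have to know *where* the simplex is darkest.

## 2. The conjecture for convex potentials and its exact range

**Definition (strict convexity with values in $[0,\infty]$).** A function $f:[0,4]\to[0,\infty]$ is *strictly convex* if $f(\theta x+(1-\theta)z)<\theta f(x)+(1-\theta)f(z)$ for all $x\ne z$ in $[0,4]$ and $0<\theta<1$.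

The strict inequality forces $f<\infty$ on $(0,4)$. For example, $f(r)=1/r$ with $f(0)=\infty$ is allowed, and so is $f(r)=1/r$ with any $f(r)=\infty$ replaced by nothing else: only the value at $0$ may be infinite, because monotonicity will give $f(4)\le f(2)<\infty$.

**Conjecture.** Let $f:[0,4]\to[0,\infty]$ be non-increasing and strictly convex. Then $\omega_{d+1}$ is optimal for the $(d+1)$-point maximal polarization problem on $S^{d-1}$ if and only if it consists of the vertices of a regular $d$-simplex.

The problem comes from "Discrete Minimal Energy on Flat Tori and Four-Point Maximal Polarization on $S^2$". One case is quoted here as known and will not be proved: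

**Known result ($d=3$).** Let $f:[0,4]\to[0,\infty]$ be non-increasing and strictly convex with $f(0)=\lim_{x\to0^+}f(x)$. Then $\omega_4$ is optimal for the 4-point maximal polarization problem on $S^2$ if and only if, up to rotations, $\omega_4$ consists of the vertices of a regular tetrahedron.

The conjecture is true for $d=2$ and $d=3$, and false for every $d\ge4$. In detail:

**Theorem A.** For $d=2,3$ the conjecture holds.

**Theorem B.** For every $d\ge4$ there is a finite, continuous, non-increasing, strictly convex $f:[0,4]\to[0,\infty)$ for which the regular simplex is not optimal, and is not even a local maximizer of $\omega\mapsto M_f(\omega;S^{d-1})$. There is also a polynomial $f$, non-increasing and strictly convex on $[0,4]$, for which the regular simplex is not optimal.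

**Theorem C (all $d\ge2$).** Let $f$ be non-increasing and strictly convex with $f(0)=\lim_{x\to0^+}f(x)$. If the potential of the regular simplex attains its minimum over $S^{d-1}$ at a vertex $v_i$ or at an antipode $-v_i$, then $\omega_{d+1}$ is optimal if and only if it is a regular simplex. This applies in particular if $f$ is differentiable on $(0,4)$ with $f'$ convex or concave there.

## 3. Continuity at zero and the function $g(t)=f(2-2t)$

**Step 1: elementary regularity of $f$.** This step collects what monotonicity and strict convexity give. Let $f$ be non-increasing and strictly convex. Then $f$ is finite on $(0,4]$, as just noted, and continuous on $(0,4)$, as finite convex functions on open intervals are. At $4$, convexity gives $f(4)\ge\lim_{x\to4^-}f(x)$ and monotonicity gives $f(4)\le\lim_{x\to4^-}f(x)$, so $f$ is continuous on $(0,4]$. Finally $f$ is strictly decreasing: if $f(x)=f(z)$ with $x<z$, this common value is finite, because $f(z)$ is, and $f$ would be constant on $[x,z]$.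

**Step 2: the value at $0$ does not matter.** The purpose is to remove the extra hypothesis of the known result. Let $\tilde f=f$ on $(0,4]$ and $\tilde f(0)=\lim_{x\to0^+}f(x)\le f(0)$. Then $\tilde f$ is non-increasing, and convex by passing to limits. It is strictly convex: if $\tilde f(0)=\infty$, the inequalities involving $0$ are trivially strict. If $\tilde f(0)<\infty$ and equality held for the pair $0,z$ and some $\theta$, the convex function $\tilde f$ would touch its chord at an interior point and hence be affine on $[0,z]$, contradicting strict convexity on $(0,z]$.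

Next, $U^f\ge U^{\tilde f}$, with equality off the finite set of points of $\omega$. The function $U^{\tilde f}(\omega;\cdot)$ is continuous into $[0,\infty]$, and $S^{d-1}\setminus\omega$ is dense, so
$$M_f(\omega)\le\inf_{S^{d-1}\setminus\omega}U^{f}=\inf_{S^{d-1}\setminus\omega}U^{\tilde f}=M_{\tilde f}(\omega)\le M_f(\omega).$$
Hence $M_f=M_{\tilde f}$ as functions of $\omega$, and the two problems have the same optimal configurations. **This, with the known result applied to $\tilde f$, proves Theorem A for $d=3$.** From now on we assume $f(0)=\lim_{x\to0^+}f(x)$.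

**Step 3: passing to inner products.** Put $g(t)=f(2-2t)$ for $t\in[-1,1]$. Then
$$f(|y-x|^2)=g(\langle x,y\rangle),\tag{2}$$
and $g$ is continuous into $[0,\infty]$, strictly increasing, strictly convex, and finite on $[-1,1)$. Only $g(1)$ can be infinite. Potentials are continuous on the compact sphere, so their minima are attained, and they are finite since they are finite off $\omega$.

**Step 4: configurations that leave a hemisphere empty.** The next lemma disposes of them.

**Lemma 2.** If $0\notin\operatorname{int}\operatorname{conv}\omega_n$, then $M_f(\omega_n)\le n\,g(0)<M_f(\text{regular simplex})$.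

*Proof.* By the supporting hyperplane theorem there is a unit vector $y$ with $\langle y,x_j\rangle\le0$ for all $j$, so $U^f(\omega_n;y)\le n\,g(0)$. For the regular simplex and any $y\in S^{d-1}$, the numbers $t_j=\langle y,v_j\rangle$ sum to $0$. They are not all equal, since otherwise they would all vanish, while the $v_j$ span. Strict Jensen gives $\sum g(t_j)>n\,g(0)$ (trivially so if some $g(t_j)=\infty$). The minimum over $y$ is attained, so it is also $>n\,g(0)$. $\square$

## 4. Facet normals as test points: proof of Theorem C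

To bound $M_f(\omega)$ from above, it is enough to exhibit one dark point $y$. For a simplex containing the origin the natural choices are the directions of the facet normals and their opposites. For the regular simplex these are $-v_i$ and $v_i$.

**Step 1: notation for a general simplex.** The aim is a relation between the normals and the barycentric coordinates of $0$. Let $\omega=(x_1,\dots,x_n)$ be non-regular. By Lemma 2 we may assume $0\in\operatorname{int}\operatorname{conv}\omega$. Then $\operatorname{conv}\omega$ is a non-degenerate simplex, and $0=\sum\lambda_ix_i$ with unique $\lambda_i>0$, $\sum\lambda_i=1$. Let $n_i$ be the outer unit normal of the facet opposite $x_i$, so that $\langle n_i,x_j\rangle=h_i$ for $j\ne i$, with $h_i>0$ because $0$ is interior. Put $\alpha_i=-\langle n_i,x_i\rangle$. Taking the inner product of $n_i$ with $\sum_j\lambda_jx_j=0$ gives $(1-\lambda_i)h_i-\lambda_i\alpha_i=0$, so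
$$\alpha_i=\frac{1-\lambda_i}{\lambda_i}\,h_i\in(0,1],\tag{3}$$
where the upper bound is Cauchy–Schwarz.

**Step 2: what equality would mean.** This secures strict inequalities later. *If all $\lambda_i=\frac1{d+1}$, then some $\alpha_i<1$.* Otherwise all $\alpha_i=1$, so $n_i=-x_i$, and $h_i=\frac1d$ by (3). Then $\langle x_i,x_j\rangle=-\langle n_i,x_j\rangle=-\frac1d$ for $i\ne j$, and $\omega$ would be regular.

**Step 3: the simplex is darkest at an antipode $-v_i$.** Here the test point is a facet normal. The inner products of $-v_i$ with the $v_l$ are $\frac1d$ ($d$ times) and $-1$, so $M_f(\text{simplex})=\varphi(\frac1d)$ with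
$$\varphi(h)=d\,g(h)+g(-dh),\qquad 0\le h\le\tfrac1d .$$
The function $\varphi$ is strictly convex, and Jensen gives $\varphi(h)\ge(d+1)g(0)=\varphi(0)$. A strictly convex function on an interval with its minimum at the left endpoint is strictly increasing, so $\varphi$ is.

Choose $i$ with $\lambda_i$ minimal, so $\lambda_i\le\frac1{d+1}$. If all $\lambda$'s are equal, choose $i$ with $\alpha_i<1$ by Step 2. By (3), $\alpha_i\ge dh_i$, hence $h_i\le\frac{\alpha_i}d\le\frac1d$ and
$$U^f(\omega;n_i)=d\,g(h_i)+g(-\alpha_i)\le\varphi(h_i)\le\varphi(\tfrac1d).$$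
If $\lambda_i<\frac1{d+1}$, then $\alpha_i>dh_i$ and the first inequality is strict. If $\lambda_i=\frac1{d+1}$, then all $\lambda$'s are equal, $h_i=\frac{\alpha_i}d<\frac1d$, and the second is strict. So $M_f(\omega)<M_f(\text{simplex})$.

**Step 4: the simplex is darkest at a vertex $v_i$.** Now the test point is the opposite of a normal. We have $M_f(\text{simplex})=\chi(1)<\infty$ with
$$\chi(\alpha)=g(\alpha)+d\,g(-\tfrac\alpha d),\qquad 0\le\alpha\le1;$$
in particular $g(1)<\infty$. As before, $\chi$ is strictly convex with $\chi\ge\chi(0)$, hence strictly increasing. Choose $i$ with $\lambda_i$ maximal, so $\lambda_i\ge\frac1{d+1}$. If all are equal, choose $i$ with $\alpha_i<1$. At $y=-n_i$ the inner products are $\alpha_i$ and, $d$ times, $-h_i=-\frac{\lambda_i}{1-\lambda_i}\alpha_i\le-\frac{\alpha_i}d$. Hence $U^f(\omega;-n_i)\le\chi(\alpha_i)\le\chi(1)$. The first inequality is strict if $\lambda_i>\frac1{d+1}$. If $\lambda_i=\frac1{d+1}$, then all $\lambda$'s are equal, $\alpha_i<1$, and the second is strict.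

In both cases every non-regular configuration is strictly worse than the regular simplex, so the optimal configurations are exactly the regular simplices.

**Step 5: $f'$ convex or concave.** We show that the hypothesis on the minimum then holds, by comparing $g$ with a quadratic polynomial $q$. The point is that, by (1), $\sum_lq(\langle y,v_l\rangle)$ does not depend on $y\in S^{d-1}$.

Suppose $f'$ is concave. Then $g'(t)=-2f'(2-2t)$ is convex on $(-1,1)$. Let $q$ be the polynomial of degree at most $2$ with $q(-1)=g(-1)$, $q(\frac1d)=g(\frac1d)$, $q'(\frac1d)=g'(\frac1d)$, and let $D=g-q$. Then $D'$ is convex and vanishes at $\frac1d$ and, by Rolle on $[-1,\frac1d]$, at some $c\in(-1,\frac1d)$. A convex function with zeros $c<\frac1d$ is $\ge0$ on $(-1,c]$, $\le0$ on $[c,\frac1d]$, and $\ge0$ on $[\frac1d,1)$. So $D$ increases from $D(-1)=0$, then decreases to $D(\frac1d)=0$, then increases. Thus $D\ge0$ on $[-1,1]$, at $1$ by continuity. The inner products of $-v_i$ with the vertices are $-1$ and $\frac1d$, where $D=0$. Hence for all $y$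
$$\sum_lg(\langle y,v_l\rangle)\ge\sum_lq(\langle y,v_l\rangle)=\sum_lq(\langle -v_i,v_l\rangle)=\sum_lg(\langle -v_i,v_l\rangle),$$
and the minimum is attained at $-v_i$.

Suppose $f'$ is convex. Then $g'$ is concave, hence bounded above near $1$, so $g(1)<\infty$. Let $q$ have degree at most $2$ with $q(1)=g(1)$, $q(-\frac1d)=g(-\frac1d)$, $q'(-\frac1d)=g'(-\frac1d)$, and $D=g-q$. Now $D'$ is concave and vanishes at $-\frac1d$ and, by Rolle, at some $c\in(-\frac1d,1)$. So $D'$ is $\le0$, $\ge0$, $\le0$ on $(-1,-\frac1d]$, $[-\frac1d,c]$, $[c,1)$. With $D(-\frac1d)=D(1)=0$ this gives $D\ge0$ on $[-1,1]$. The inner products of $v_i$ with the vertices are $1$ and $-\frac1d$, so by the same comparison the minimum is attained at $v_i$. This proves Theorem C. $\blacksquare$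

## 5. A triangle that is darkest between its vertices and antipodes

Facet normals do not suffice even on the circle. Let $d=2$ and
$$g(t)=t^6+4(t+2)^2,\qquad\text{i.e. } f(r)=\bigl(1-\tfrac r2\bigr)^6+4\bigl(3-\tfrac r2\bigr)^2 .$$
We have $g''=30t^4+8>0$ and $g'=6t^5+8(t+2)\ge-6+8>0$ on $[-1,1]$, so $f$ is admissible. Let $y$ be at angle $\theta$ from a vertex of the regular triangle. The inner products are $\cos(\theta-\frac{2\pi j}3)$, $j=0,1,2$. From $\cos^6x=\frac1{32}(10+15\cos2x+6\cos4x+\cos6x)$, where the terms $\cos2x$ and $\cos4x$ cancel in the sum over $j$, and from Proposition 1,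
$$U=\frac{30+3\cos6\theta}{32}+54 .$$
At vertices and antipodes ($\theta$ a multiple of $\frac\pi3$) this is $\frac{33}{32}+54$, its *maximum*. The minimum $\frac{27}{32}+54$ is attained exactly at $\theta=\frac\pi6+k\frac\pi3$.

Here is where the argument of Section 4 stops. It compares $\omega$ with the simplex at $\pm v_i$, and so yields only $M_f(\omega)<\frac{33}{32}+54$. If $\omega$ is close to regular, then by continuity *all* values $U^f(\omega;\pm n_i)$ are close to $\frac{33}{32}+54$, and none of them shows $M_f(\omega)<\frac{27}{32}+54$. We need test points that follow an arbitrary minimizer of the simplex potential. On the circle this can be done.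

## 6. The circle: comparison at the same angle

At an arbitrary minimizer the three inner products need not be ordered one by one. It is enough, however, that partial sums are.

**Lemma 3.** Let $g$ be as in Section 3. Let $s_1\ge\dots\ge s_n$ and $t_1\ge\dots\ge t_n$ be numbers in $[-1,1]$ with all $s_j<1$, $\sum g(t_j)<\infty$, and
$$T_k:=\sum_{j\le k}(t_j-s_j)\ge0\quad(1\le k\le n).$$
If $s\ne t$, then $\sum g(s_j)<\sum g(t_j)$.

*Proof.* Let $c_j=g'_+(s_j)$, the right derivative. It is finite because $g$ is finite, convex and increasing on $[-1,1)$, and $c_1\ge\dots\ge c_n\ge0$ because slopes of a convex increasing function are non-decreasing and non-negative. Convexity gives $g(t_j)\ge g(s_j)+c_j(t_j-s_j)$, and strict convexity makes this strict whenever $t_j\ne s_j$. Sum over $j$; since $s\ne t$ the sum is strict. Summing by parts, with $T_0=0$,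
$$\sum_jg(t_j)-\sum_jg(s_j)>\sum_jc_j(T_j-T_{j-1})=\sum_{k<n}(c_k-c_{k+1})T_k+c_nT_n\ge0.\qquad\square$$

We now prove Theorem A for $d=2$.

**Step 1: coordinates for a non-regular triangle.** Let $\omega=(x_1,x_2,x_3)\subset S^1$ be non-regular. By Lemma 2 assume $0\in\operatorname{int}\operatorname{conv}\omega$, so all gaps between neighboring points are $<\pi$. Let $2\gamma$ be the largest gap. The gaps sum to $2\pi$ and are not all equal, so $\frac\pi3<\gamma<\frac\pi2$. Choose the angular coordinate so that this gap is centered at $0$: $x_1$ is at $\gamma$, $x_2$ at $-\gamma$, $x_3$ at $\pi+\mu$, and after a reflection $\mu\ge0$. The gap between $x_1$ and $x_3$ is $\pi+\mu-\gamma\le2\gamma$, so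
$$0\le\mu\le3\gamma-\pi<\tfrac\pi2 .\tag{4}$$

**Step 2: the comparison point.** Place the regular triangle at angles $\pm\frac\pi3,\pi$. Its symmetry group has the arc $[0,\frac\pi3]$ as a fundamental domain, so its potential has a minimizer at some $\psi\in[0,\frac\pi3]$. The inner products there are
$$t_1=\cos(\tfrac\pi3-\psi)\ \ge\ t_2=\cos(\tfrac\pi3+\psi)\ \ge\ t_3=-\cos\psi,\qquad t_1+t_2+t_3=0.$$
(The second inequality holds since $\frac\pi3+\psi\le\pi-\psi\le\pi$.) Let $y$ be the point at the same angle $\psi$. Its inner products with $\omega$ are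
$$s_1=\cos(\gamma-\psi),\quad s_2=\cos(\gamma+\psi),\quad s_3=-\cos(\psi-\mu),$$
and $s_1\ge s_2$ because $0<\gamma-\psi\le\gamma+\psi<\pi$.

**Step 3: four inequalities.** They give the partial-sum conditions of Lemma 3.

- $s_1<t_1$, because $0\le\frac\pi3-\psi<\gamma-\psi<\frac\pi2$. In particular $s_1<1$.
- $s_1+s_2=2\cos\gamma\cos\psi\le\cos\psi=t_1+t_2$, because $\cos\gamma<\frac12$.
- $s_3\le t_2$. Write $t_2=-\cos(\frac{2\pi}3-\psi)$; we need $|\psi-\mu|\le\frac{2\pi}3-\psi$, where the right side lies in $[0,\pi]$. Indeed $\psi-\mu\le\psi\le\frac\pi3\le\frac{2\pi}3-\psi$, and $\mu-\psi\le\frac{2\pi}3-\psi$ since $\mu<\frac\pi2$.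
- $s_1+s_2+s_3<0$, that is, $\cos(\psi-\mu)>2\cos\gamma\cos\psi$. By (4), $\psi-\mu\in(-\frac\pi2,\frac\pi3]$, where cosine is concave. So the left side is a concave function of $\mu\in[0,3\gamma-\pi]$, and it suffices to check the endpoints. For $\mu=0$: $\cos\psi>2\cos\gamma\cos\psi$, since $\cos\gamma<\frac12$ and $\cos\psi>0$. For $\mu=3\gamma-\pi$ we have $\cos(\psi-\mu)=-\cos(3\gamma-\psi)$. Since $\cos(3\gamma-\psi)+\cos(\gamma+\psi)=2\cos2\gamma\cos(\gamma-\psi)$,
$$-\cos(3\gamma-\psi)-\cos(\gamma+\psi)-\cos(\gamma-\psi)=\cos(\gamma-\psi)\,(-2\cos2\gamma-1)>0,$$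
because $2\gamma\in(\frac{2\pi}3,\pi)$ and $\gamma-\psi\in(0,\frac\pi2)$.

**Step 4: conclusion.** Sort $s$ in decreasing order. The largest entry is at most $t_1$, since $s_2\le s_1\le t_1$ and $s_3\le t_2\le t_1$. Every sum of two entries is at most $t_1+t_2$, since $s_1+s_2\le t_1+t_2$ and $s_2+s_3\le s_1+s_3\le t_1+t_2$. The total satisfies $\sum s_j<0=\sum t_j$, so $s\ne t$. All $s_j\le t_1$ and none equals $1$, since $s_1<1$, $s_2\le s_1$, and $s_3\le t_2\le\frac12$. Finally $\sum g(t_j)=M_f(\text{regular triangle})<\infty$. Lemma 3 gives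
$$M_f(\omega)\le\sum_jg(s_j)<\sum_jg(t_j)=M_f(\text{regular triangle}).$$
So regular triangles, and only these, are optimal. With Section 3 this proves Theorem A. $\blacksquare$

## 7. For $d\ge4$: a potential that is darkest over the edges

To break the conjecture we look for a potential whose dark points on the simplex are neither vertices nor antipodes, and for a motion of the simplex that brightens all of them at once. The candidates for dark points are the directions of the edge midpoints. To control them by first-order arguments we use a potential with kinks, so that the minima are sharp, and restore strict convexity at the end.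

Let $d\ge4$ and
$$a=\sqrt{\tfrac{d-1}{2d}},\qquad b=\sqrt{\tfrac2{d(d-1)}},\qquad ab=\tfrac1d,\qquad 2a=(d-1)b .\tag{5}$$
Both lie in $(0,1)$, and $a>b$ because $a/b=\frac{d-1}2>1$. **The inequality $a>b$ is the only place where $d\ge4$ matters more than the geometry:** for $d=3$ one has $a=b$. For a pair $K=\{i,j\}$ put
$$y_K=\frac{v_i+v_j}{2a},$$
a unit vector since $|v_i+v_j|^2=2-\frac2d=4a^2$. Then $\langle y_K,v_l\rangle=\frac{1-1/d}{2a}=a$ for $l\in K$, and $\langle y_K,v_l\rangle=-\frac{2/d}{2a}=-\frac1{da}=-b$ for $l\notin K$. Place kinks at exactly these two values. With $(x)_+=\max(x,0)$, let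
$$g_0(s)=(s+b)_++2(s-a)_+ .$$
This function is convex, non-decreasing, non-negative and $3$-Lipschitz, with slopes $0,1,3$ on the three intervals cut out by $-b$ and $a$. Two affine lower bounds will do most of the work:
$$g_0(s)\ge s+b,\qquad g_0(s)\ge0 .\tag{6}$$
Put $F_0(y)=\sum_lg_0(\langle y,v_l\rangle)$ and $m=2(a+b)=(d-1)b+2b=nb$. Then $F_0(y_K)=2(a+b)+(d-1)\cdot0=m$.

For $d=4$: $a\approx0.612$, $b\approx0.408$, $m=5b\approx2.041$. At a vertex the value is $(1+b)+2(1-a)+4(b-\frac14)\approx2.816$, and at an antipode it is $4(\frac14+b)\approx2.633$. Both exceed $m$.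

**Claim 1.** $F_0\ge m$ on $S^{d-1}$, with equality exactly at the points $y_K$.

*Proof.* This locates all minima. Write $t_l=\langle y,v_l\rangle$. By (6) and $\sum t_l=0$, $F_0(y)\ge\sum(t_l+b)=nb=m$. Equality means $g_0(t_l)=t_l+b$ for all $l$, that is, $t_l\in[-b,a]$ for all $l$. Then each $(t_l+b)(a-t_l)$ is $\ge0$, while by (1) and (5)
$$\sum_l(t_l+b)(a-t_l)=nab+(a-b)\sum_lt_l-\sum_lt_l^2=\tfrac nd+0-\tfrac nd=0 .$$
So every $t_l\in\{-b,a\}$. If $k$ of them equal $a$, then $ka=(n-k)b$. Multiplying by $2$ and using $2a=(d-1)b$ gives $k(d-1)=2(d+1-k)$, so $k=2$. Finally $y=\frac dn\sum_lt_lv_l$ by (1), so $y$ is determined by its inner products and equals the corresponding $y_K$. $\square$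

**Claim 2.** If $\rho=|y-y_K|\le\frac1{6a}$, then $F_0(y)\ge m+\frac\rho4$.

*Proof.* This says that the minima are sharp. Put $t_l=\langle y_K,v_l\rangle$, $u_l=2$ for $l\in K$ and $u_l=\frac12$ for $l\notin K$. These are the means of the two slopes of $g_0$ at the kink $t_l$. Since those slopes differ by at least $1$, convexity gives
$$g_0(s)\ge g_0(t_l)+u_l(s-t_l)+\tfrac12|s-t_l| .$$
Because $\sum_{l\notin K}v_l=-(v_i+v_j)$, we get $\sum_lu_lv_l=\frac32(v_i+v_j)=3a\,y_K$. Let $\delta=y-y_K$ and assume $\rho>0$. Both vectors are unit vectors, so $\langle\delta,y_K\rangle=-\frac{\rho^2}2$. Since $|\langle\delta,v_l\rangle|\le\rho$, (1) gives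
$$\sum_l|\langle\delta,v_l\rangle|\ge\rho^{-1}\sum_l\langle\delta,v_l\rangle^2=\tfrac nd\rho\ge\rho .$$
Summing the lower bounds at $s=\langle y,v_l\rangle$ yields $F_0(y)\ge m-\frac{3a}2\rho^2+\frac\rho2\ge m+\frac\rho4$, as $\frac{3a}2\rho\le\frac14$. The case $\rho=0$ is trivial. $\square$

## 8. Two ways to brighten an edge direction, and how to combine them

For any configuration $x_1,\dots,x_n$ and any pair $K=\{i,j\}$, (6) gives two lower bounds for $F(y)=\sum_lg_0(\langle y,x_l\rangle)$:
$$F(y)\ge m+\Big\langle y,\sum_lx_l\Big\rangle,\tag{7}$$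
$$F(y)\ge2b+\langle y,x_i+x_j\rangle .\tag{8}$$
For (7), use $s+b$ for all $l$, and recall $nb=m$. For (8), use $s+b$ for $l\in K$ and $0$ otherwise. For the simplex at $y=y_K$ both are equalities. Thus $y_K$ is brightened by (7) if the sum of the points moves to the side of $y_K$, and by (8) if $x_i$ and $x_j$ approach each other, so that $|x_i+x_j|$ grows.

Neither bound handles all edges at once to first order. For (7): $\sum_Ky_K$ is a multiple of $\sum_lv_l=0$, so for every vector $w$ some $K$ has $\langle y_K,w\rangle\le0$. For (8): expanding squares,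
$$\sum_{i<j}|x_i+x_j|^2=n(n-2)+\Big|\sum_lx_l\Big|^2,$$
and for the regular simplex the last term is $0$. If the points move by $O(\eta)$, the total gain in the $|x_i+x_j|^2$ is only $O(\eta^2)$, so the first-order gains cannot be positive for all pairs.

The way out is to divide the edges between the two bounds. Single out the edge $\{1,2\}$ and its direction $e=y_{\{1,2\}}$. Move the points so that $\sum x_l$ becomes a positive multiple of $e$; (7) will then serve every $K$ with $\langle y_K,e\rangle>0$. At the same time push $x_3,\dots,x_n$ toward $-e$. They approach each other, so (8) will serve the pairs inside $\{3,\dots,n\}$. The mixed pairs $\{1,j\}$ and $\{2,j\}$ must fall to (7), and this needs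
$$\langle y_{\{1,j\}},e\rangle=\frac{\langle v_1,e\rangle+\langle v_j,e\rangle}{2a}=\frac{a-b}{2a}>0,\tag{9}$$
which is $a>b$, that is, $d\ge4$. For $d=3$ the mixed edges are orthogonal to $e$, and (7) gives them nothing.

**The configuration.** Let $e,f_1$ be orthonormal in $\mathbb R^d$, and let $u_3,\dots,u_n\in\{e,f_1\}^\perp\cong\mathbb R^{d-2}$ be the $d-1$ vertices of a regular simplex of unit vectors: $\sum u_j=0$, $\langle u_i,u_j\rangle=-\frac1{d-2}$ for $i\ne j$. For small $\eta\ge0$ put $a'=a+d\eta$, $b'=b+\eta$ and
$$x_{1,2}=a'e\pm\sqrt{1-a'^2}\,f_1,\qquad x_j=-b'e+\sqrt{1-b'^2}\,u_j\quad(3\le j\le n),\qquad\omega_\eta=(x_1,\dots,x_n).$$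

For $\eta=0$ this is a regular simplex. Indeed, by (5), $2a^2-1=-\frac1d$, $-ab=-\frac1d$, and $b^2-\frac{1-b^2}{d-2}=\frac{(d-1)b^2-1}{d-2}=\frac{2/d-1}{d-2}=-\frac1d$. Call its vertices $v_1,\dots,v_n$. Then $e=\frac{v_1+v_2}{2a}=y_{\{1,2\}}$, as intended. The sum is
$$\sum_lx_l=(2a'-(d-1)b')\,e=\bigl(2d-(d-1)\bigr)\eta\,e=(d+1)\eta\,e .\tag{10}$$
Fix $\eta_1>0$ with $a+d\eta_1<1$ and $b+\eta_1<1$. On $[0,\eta_1]$ the $x_l$ are continuously differentiable in $\eta$, so there is $C_0\ge1$ with $\sum_l|x_l-v_l|\le C_0\eta$. Put $F_\eta(y)=\sum_lg_0(\langle y,x_l\rangle)$. As $g_0$ is $3$-Lipschitz, $|F_\eta-F_0|\le C\eta$ on $S^{d-1}$ with $C=3C_0$.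

## 9. A gain of order $\eta$ on the whole sphere

**Claim 3.** There are $c_0>0$ and $\eta_0\in(0,\eta_1]$ with $F_\eta(y)\ge m+c_0\eta$ for all $y\in S^{d-1}$ and $0<\eta\le\eta_0$.

*Proof.* Put $\kappa=\frac{a-b}{4a}>0$. Call $K$ *low* if $K\subset\{3,\dots,n\}$. By $\langle y_{\{1,2\}},e\rangle=1$ and (9) (the same for $\{2,j\}$), every non-low $K$ has $\langle y_K,e\rangle>\kappa$. The sphere is covered by four regions.

**(i) $\langle y,e\rangle\ge\kappa$.** Here the shift of the sum is enough: by (7) and (10), $F_\eta(y)\ge m+(d+1)\eta\langle y,e\rangle\ge m+(d+1)\kappa\eta$.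

**(ii) $\langle y,e\rangle\le\kappa$ and $|y-y_K|\ge\frac1{6a}$ for all low $K$.** Here $F_0$ already exceeds $m$ by a constant. The set is compact and contains no $y_K$, low or not. If it is non-empty, Claim 1 and continuity give $\nu>0$ with $F_0\ge m+\nu$ on it; if it is empty, take $\nu=1$. So $F_\eta\ge m+\nu-C\eta\ge m+\eta$ as soon as $(C+1)\eta\le\nu$.

**(iii) $4(C+1)\eta\le\rho:=|y-y_K|\le\frac1{6a}$ for some low $K$.** Here sharpness wins over the perturbation: by Claim 2, $F_\eta(y)\ge m+\frac\rho4-C\eta\ge m+(C+1)\eta-C\eta=m+\eta$.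

**(iv) $|y-y_K|\le4(C+1)\eta$ for some low $K=\{i,j\}$.** Here the approach of $x_i$ and $x_j$ is used. Let $p=x_i+x_j$. Then
$$|p|^2=2+2\,\frac{(d-1)b'^2-1}{d-2}=4a^2+\frac{2(d-1)}{d-2}(b'^2-b^2)\ge4a^2+4b\eta,$$
because $\frac{d-1}{d-2}\ge1$ and $b'^2-b^2\ge2b\eta$. Since $\sqrt{1+x}\ge1+\frac x4$ for $0\le x\le8$, we get
$$|p|\ge2a\sqrt{1+\tfrac{b\eta}{a^2}}\ge2a+\frac{b\eta}{2a}\qquad\text{if } \tfrac{b\eta}{a^2}\le8 .$$
Next we bound the angle between $y$ and $p$. For nonzero vectors, $\bigl|\frac p{|p|}-\frac q{|q|}\bigr|\le\frac{|p-q|}{|q|}+|p|\,\bigl|\frac1{|p|}-\frac1{|q|}\bigr|\le\frac{2|p-q|}{|q|}$. Take $q=v_i+v_j$, so $|q|=2a$ and $|p-q|\le C_0\eta$. Then $y_\eta=\frac p{|p|}$ satisfies $|y_\eta-y_K|\le\frac{C_0\eta}a$. Hence $|y-y_\eta|\le L\eta$ with $L=4(C+1)+\frac{C_0}a$, and $\langle y,y_\eta\rangle=1-\frac12|y-y_\eta|^2\ge1-\frac12L^2\eta^2$. With $|p|\le2$,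
$$\langle y,p\rangle=|p|\langle y,y_\eta\rangle\ge|p|-L^2\eta^2\ge2a+\frac{b\eta}{2a}-L^2\eta^2\ge2a+\frac{b\eta}{4a}\qquad\text{if }L^2\eta\le\tfrac b{4a}.$$
Now (8) gives $F_\eta(y)\ge2b+2a+\frac{b\eta}{4a}=m+\frac{b\eta}{4a}$.

**The cover.** A point with $\langle y,e\rangle<\kappa$ is in (ii), or is within $\frac1{6a}$ of some low $y_K$ and then is in (iii) or (iv). So the claim holds with $c_0=\min\{(d+1)\kappa,\,1,\,\frac b{4a}\}$ and any $\eta_0\in(0,\eta_1]$ satisfying $(C+1)\eta_0\le\nu$, $\frac{b\eta_0}{a^2}\le8$ and $L^2\eta_0\le\frac b{4a}$. $\square$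

## 10. Strictly convex and polynomial counterexamples

**Step 1: adding the quadratic of Section 1.** The purpose is strict convexity at a controlled cost; the quadratic is harmless to the simplex because its potential there is constant. Let $\varepsilon=\frac{c_0}{12C_0}$ and
$$G(s)=g_0(s)+\varepsilon(s+2)^2,\qquad s\in[-1,1].$$
$G$ is non-negative, continuous, strictly convex and strictly increasing. Hence
$$f(r)=G(1-\tfrac r2)=\bigl(1+b-\tfrac r2\bigr)_++2\bigl(1-a-\tfrac r2\bigr)_++\varepsilon\bigl(3-\tfrac r2\bigr)^2$$
is finite, continuous, non-increasing and strictly convex on $[0,4]$, and $f(|y-x|^2)=G(\langle x,y\rangle)$.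

**Step 2: comparison.** For $y\in S^{d-1}$, (1) gives $\sum_l(\langle y,v_l\rangle+2)^2=R_0:=\frac nd+4n$. With Claim 1, $M_f(\omega_0)=m+\varepsilon R_0$. The function $(s+2)^2$ is $6$-Lipschitz on $[-1,1]$, so $\sum_l(\langle y,x_l\rangle+2)^2\ge R_0-6C_0\eta$. With Claim 3, for $0<\eta\le\eta_0$,
$$M_f(\omega_\eta)\ge m+c_0\eta+\varepsilon R_0-6\varepsilon C_0\eta=M_f(\omega_0)+\tfrac{c_0}2\eta>M_f(\omega_0).$$
So the regular simplex is not optimal for $f$. Since $\omega_\eta\to\omega_0$ as $\eta\to0$, it is not even a local maximizer of $\omega\mapsto M_f(\omega;S^{d-1})$. This proves the first part of Theorem B and disproves the conjecture for every $d\ge4$.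

**Step 3: polynomial potentials.** Here the kinks are smoothed by a uniformly close polynomial of the same shape. Put $h(x)=g_0(2x-1)$ on $[0,1]$. The Bernstein polynomials $\sum_{k=0}^Nh(\frac kN)\binom Nkx^k(1-x)^{N-k}$ converge to $h$ uniformly. They are non-negative because $h\ge0$. Their first and second derivatives are
$$N\sum_{k=0}^{N-1}\Bigl[h(\tfrac{k+1}N)-h(\tfrac kN)\Bigr]\tbinom{N-1}kx^k(1-x)^{N-1-k},$$
$$N(N-1)\sum_{k=0}^{N-2}\Bigl[h(\tfrac{k+2}N)-2h(\tfrac{k+1}N)+h(\tfrac kN)\Bigr]\tbinom{N-2}kx^k(1-x)^{N-2-k},$$
which are non-negative because $h$ is non-decreasing and convex. Substituting $x=\frac{s+1}2$ gives polynomials $B_N(s)$ that are non-negative, non-decreasing and convex on $[-1,1]$ and converge uniformly to $g_0$ there.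

Fix $\eta=\eta_0$ and let $\Delta=M_f(\omega_\eta)-M_f(\omega_0)>0$, with $f$ from Step 1. Choose $N$ with $\sup_{[-1,1]}|B_N-g_0|<\frac\Delta{2n}$, and replace $G$ by $P(s)=B_N(s)+\varepsilon(s+2)^2$. Every potential, and therefore every polarization, of an $n$-point configuration changes by less than $\frac\Delta2$. So for the polynomial potential $r\mapsto P(1-\frac r2)$ the configuration $\omega_\eta$ still has strictly larger polarization than the regular simplex. Since $P$ is non-negative, strictly increasing and strictly convex on $[-1,1]$, this potential is non-negative, non-increasing and strictly convex on $[0,4]$. This completes the proof of Theorem B. $\blacksquare$
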